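# A nuclear $C^*$-algebra that is not locally of finite nuclear dimension

## 1. Tent functions on the interval and on the Hilbert cube

Take $f\in C([0,1])$ and an integer $N\ge1$. For $l=0,1,\dots,N$ let $h_l(x)=\max(0,1-|Nx-l|)$, the tent of height $1$ centered at $l/N$. The tents form a partition of unity, and $h_l$ is nonzero only within $1/N$ of $l/N$, so
$$\Bigl|f(x)-\sum_{l}f(l/N)\,h_l(x)\Bigr|\le\sum_l|f(x)-f(l/N)|\,h_l(x)\le\sup_{|x-x'|\le1/N}|f(x)-f(x')| .$$
The right side tends to $0$ as $N\to\infty$. So the identity map of $C([0,1])$ is approximated by a sampling map $\psi(f)=(f(l/N))_l\in\mathbb C^{N+1}$ followed by $\phi(c)=\sum_lc_lh_l$. Now split the index set into even and odd $l$. Two different even tents have product $0$, and so do two different odd ones. The finite-dimensional algebra $\mathbb C^{N+1}$ is a sum of two pieces, and on each piece $\phi$ sends orthogonal elements to orthogonal elements. Two pieces, for a space of dimension one.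

On the cube $[0,1]^m$ use the products $h_{l_1}(x_1)\cdots h_{l_m}(x_m)$, and sort them by the parity vector of $(l_1,\dots,l_m)$. Two different products with the same parity vector are orthogonal. So $2^m$ pieces suffice; this is not the best number, but it is finite. On the Hilbert cube $Q=[0,1]^{\mathbb N}$ this count breaks down. Still, one can do the following. The function $f(x)=\sum_{k\ge1}2^{-k}x_k$ is within $2^{-m}$ of $\sum_{k\le m}2^{-k}x_k$, which lies in the subalgebra $C([0,1]^m)\subset C(Q)$ of functions of the first $m$ coordinates. By Stone–Weierstrass, every finite subset of $C(Q)$ is close to one of these subalgebras. So $C(Q)$ has infinite dimension, but it is exhausted, up to any $\varepsilon$, by subalgebras of finite dimension. Let us make the words precise.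

**Definition (order zero).** Write $a\perp b$ if $ab=ba=a^*b=ab^*=0$. A completely positive (cp) map $\phi$ between $C^*$-algebras has order zero if $a\perp b$ implies $\phi(a)\perp\phi(b)$ for all positive $a,b$.

For instance, the cp map $\mathbb C^2\to C([0,1])$ given by $(c_1,c_2)\mapsto c_1g_1+c_2g_2$ with $g_1,g_2\ge0$ has order zero exactly when $g_1g_2=0$.

**Definition (nuclear dimension).** $\dim_{\mathrm{nuc}}(A)\le n$ if for every finite $\mathcal G\subset A$ and every $\varepsilon>0$ there are a finite-dimensional $C^*$-algebra $D=D_0\oplus\dots\oplus D_n$, a completely positive contractive (cpc) map $\psi:A\to D$ and a cp map $\phi:D\to A$ such that each $\phi|_{D_i}$ is cpc of order zero and $\|\phi\psi(a)-a\|<\varepsilon$ for all $a\in\mathcal G$. We write $\dim_{\mathrm{nuc}}(A)<\infty$ if this holds for some $n$.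

The tents show $\dim_{\mathrm{nuc}}(C([0,1]))\le1$ and $\dim_{\mathrm{nuc}}(C([0,1]^m))\le2^m-1$.

**Definition (locally finite nuclear dimension).** $A$ has locally finite nuclear dimension if for every finite $\mathcal G\subset A$ and every $\varepsilon>0$ there is a $C^*$-subalgebra $B\subseteq A$ with $\dim_{\mathrm{nuc}}(B)<\infty$ such that every $a\in\mathcal G$ lies within distance $\varepsilon$ of $B$.

The algebra $C(Q)$ has this property, by the computation above.

Recall that $A$ is nuclear if for every $C^*$-algebra $C$ the canonical surjection $A\otimes_{\max}C\to A\otimes C$ is injective; here $\otimes$ without decoration is the minimal tensor product. It is known that locally finite nuclear dimension implies nuclearity. The converse is the subject of this lecture: *does every nuclear $C^*$-algebra have locally finite nuclear dimension?* The answer is no. There is a separable unital nuclear $C^*$-algebra, generated by 21 contractions, which does not have locally finite nuclear dimension. The precise statement is Theorem 1 in Section 6.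

Besides textbook facts, we use two results of W. Winter and J. Zacharias, *The nuclear dimension of $C^*$-algebras*, Adv. Math. 224 (2010), cited as [WZ]: $\dim_{\mathrm{nuc}}$ does not increase under passage to hereditary subalgebras (Prop. 2.5) and to quotients (Prop. 2.3). In remarks and in the last part of Theorem 2 we also use that finitely generated subhomogeneous $C^*$-algebras have finite decomposition rank, hence finite nuclear dimension; this is from P. W. Ng, W. Winter, *A note on subhomogeneous $C^*$-algebras*, C. R. Math. Acad. Sci. Soc. R. Can. 28 (2006), cited as [NW].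

Throughout, $\dim$ is covering dimension: $\dim Z\le n$ if every finite open cover of $Z$ has a finite open refinement such that each point lies in at most $n+1$ of its sets. Hilbert modules are right modules, with inner product linear in the second variable. $\mathcal L(\cdot)$ denotes adjointable operators.

## 2. Nuclear dimension of $C(Z)$ bounds the covering dimension of $Z$

To show that an algebra has infinite nuclear dimension, we will find a corner $C(Z)$ inside it with $\dim Z=\infty$. This needs the following lemma, which reverses the tent construction: from the maps $\psi,\phi$ we read off an open cover.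

**Lemma 1.** Let $Z$ be compact Hausdorff with $\dim_{\mathrm{nuc}}(C(Z))\le n$. Then $\dim Z\le n$.

*Proof.* Let $\{U_1,\dots,U_r\}$ be an open cover of $Z$, and let $a_1,\dots,a_r$ be a partition of unity with $a_s=0$ off $U_s$. Choose $0<\varepsilon<\frac1{2r(n+1)}$, and take $\psi,\phi,D=\bigoplus_{i\le n}D_i$ as in the definition, for the finite set $\{1,a_1,\dots,a_r\}$ and this $\varepsilon$.

**Step 1: only one-dimensional blocks matter.** Let $M_k$ with $k\ge2$ be a block of some $D_i$, and let $z\in Z$. The positive functional $\mathrm{ev}_z\phi|_{M_k}$ has the form $\mathrm{tr}(\rho\,\cdot)$ with $\rho\ge0$. Suppose $\rho\neq0$. Let $\zeta_1$ be a unit eigenvector of $\rho$ with eigenvalue $\lambda>0$, and let $\zeta_2\perp\zeta_1$ be another unit eigenvector, with eigenvalue $\mu\ge0$. The rank one projections $p_\pm$ onto $(\zeta_1\pm\zeta_2)/\sqrt2$ are orthogonal to each other, and $\mathrm{ev}_z\phi(p_\pm)=(\lambda+\mu)/2>0$. So $\phi(p_+)\phi(p_-)$ does not vanish at $z$, contradicting order zero. Hence $\phi$ vanishes on all blocks of size at least $2$.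

It follows that $\phi\psi(a)=\sum_l\psi_l(a)h_l$, where $l$ runs over the one-dimensional blocks, $\psi_l$ is a positive functional, and $h_l$ is the image under $\phi$ of the unit of block $l$, so that $0\le h_l\le1$. Say that $l$ has color $i$ if the block lies in $D_i$. The $h_l$ of the same color are pairwise orthogonal.

**Step 2: a cover with few overlaps.** Put $W_l=\{z:\psi_l(1)h_l(z)>\frac1{2(n+1)}\}$, an open set. Sets $W_l$ of the same color are disjoint, so each point lies in at most $n+1$ of them. They cover $Z$: for each $z$ we have $\sum_l\psi_l(1)h_l(z)>1-\varepsilon\ge\frac12$, and at most $n+1$ terms are nonzero (one per color), so some term exceeds $\frac1{2(n+1)}$.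

**Step 3: it is a refinement.** Let $W_l\ne\emptyset$. As $\sum_s\psi_l(a_s)=\psi_l(1)$, there is $s$ with $\psi_l(a_s)\ge\psi_l(1)/r$. For $z\in W_l$,
$$a_s(z)>\phi\psi(a_s)(z)-\varepsilon\ge\psi_l(a_s)h_l(z)-\varepsilon\ge\tfrac1r\psi_l(1)h_l(z)-\varepsilon>\tfrac1{2r(n+1)}-\varepsilon>0 .$$
So $z\in U_s$, and $W_l\subset U_s$. $\square$

For example $\dim_{\mathrm{nuc}}(C(Q))=\infty$, since $Q$ contains closed cubes of every dimension.

## 3. Sums of line bundles over products of spheres

Now the topology. On $S^2\subset\mathbb R^3$ consider
$$p(x)=\frac12\begin{pmatrix}1+x_3&x_1-ix_2\\x_1+ix_2&1-x_3\end{pmatrix}.$$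
Write $p=\frac12(1+\sigma)$. A direct multiplication gives $\sigma(x)^2=|x|^2=1$, so $p(x)$ is a projection of trace $1$. The map $x\mapsto\operatorname{range}p(x)$ is a homeomorphism from $S^2$ onto $\mathbb{CP}^1$, so the range bundle $L$ of $p$ is the tautological line bundle of $\mathbb{CP}^1$, and $c_1(L)\ne0$ in $H^2(S^2;\mathbb Z)\cong\mathbb Z$. What follows works for any rank one projection $p\in M_2(C(S^2))$ whose range bundle $L$ has $c_1(L)\neq0$; we fix one.

The sections $p\delta_1,p\delta_2$, with $\delta_1,\delta_2$ the standard basis of $\mathbb C^2$, are worth computing in the example. We have $|p\delta_1|^2=(1+x_3)/2$ and $|p\delta_2|^2=(1-x_3)/2$. The first vanishes only at the south pole, the second only at the north pole, and the squares of the norms add up to $1$. So $L$ itself has no nowhere vanishing section, because $c_1(L)\neq0$, but $L\oplus L$ has one, namely $(p\delta_1,p\delta_2)$.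

We recall some vocabulary. A Hilbert $C(Y)$-module is a right $C(Y)$-module with a $C(Y)$-valued inner product, complete for the norm $\|\langle x,x\rangle\|^{1/2}$. The sections of the range bundle of a projection $P\in M_k(C(Y))$ form the Hilbert module $PC(Y)^k$. The direct sum $\bigoplus_jE_j$ consists of the sequences $(x_j)$ for which $\sum_j\langle x_j,x_j\rangle$ converges in norm in $C(Y)$.

Let $Y=\prod_{j\ge1}S^2$. For $j\ge1$ put $p_j=p\circ\mathrm{pr}_j\in M_2(C(Y))$, with range bundle $L_j=\mathrm{pr}_j^*L$. Let $p_0=\mathrm{diag}(1,0)$, so that $L_0$ is trivial. Put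
$$\Gamma_j=p_jC(Y)^2,\qquad\mathcal F=\bigoplus_{j\ge0}\Gamma_j,\qquad\xi_{j,b}=p_j\delta_b\in\Gamma_j\quad(b=1,2).$$
Then $\Gamma_0\cong C(Y)$. From $\sum_b\delta_b\delta_b^*=1$ we get the frame identities
$$\sum_b\xi_{j,b}\langle\xi_{j,b},v\rangle=v\quad(v\in\Gamma_j),\qquad\sum_b\langle\xi_{j,b},\xi_{j,b}\rangle=\operatorname{tr}p_j=1.\tag{1}$$

**Lemma 2.** There is no $\zeta=(\zeta_j)_{j\ge1}\in\bigoplus_{j\ge1}\Gamma_j$ with $\langle\zeta,\zeta\rangle=1$.

*Proof.* Suppose there is. The series $\sum_{j\ge1}\langle\zeta_j,\zeta_j\rangle=1$ converges in norm, so for some $m\ge1$ we have $\sum_{j=1}^m\langle\zeta_j,\zeta_j\rangle\ge\frac12$ everywhere on $Y$. Then $(\zeta_1,\dots,\zeta_m)$ is a nowhere vanishing section of $L_1\oplus\dots\oplus L_m$. Restrict to $(S^2)^m\times\{\mathrm{pt}\}$. A rank $m$ complex bundle with a nowhere vanishing section has $c_m=0$, because a trivial line bundle splits off. But by the Whitney formula the top Chern class of the restricted bundle is $\prod_{j=1}^m\mathrm{pr}_j^*c_1(L)$, and this is nonzero in $H^{2m}((S^2)^m;\mathbb Z)$ by the Künneth theorem. $\square$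

So all fibers of $\bigoplus_{j\ge1}L_j$ are infinite-dimensional, and yet the module has no unit vector. If we restrict this module to the slice $(S^2)^m\times\{\mathrm{pt}\}$, a finite-dimensional space, it does get one, since $L_{m+1}$ becomes trivial there. The next section shows that this is a general fact: over a base of finite dimension the phenomenon of Lemma 2 cannot occur.

## 4. Nowhere vanishing elements over a finite-dimensional base

Let $N$ be a Hilbert $C(Z)$-module. For $z\in Z$ let $N_z$ be the Hilbert space completion of $N/\{x:\langle x,x\rangle(z)=0\}$ for the inner product $\langle x,y\rangle(z)$. Fibers may jump: for $N=C_0((0,1])$ over $C([0,1])$ we have $N_0=0$, and $N_z=\mathbb C$ for $z>0$.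

**Lemma 3.** Let $Z$ be compact Hausdorff, $\dim Z\le n<\infty$, and let $N$ be a Hilbert $C(Z)$-module with $\dim N_z=\infty$ for all $z\in Z$. Then there is $\eta\in N$ with $\langle\eta,\eta\rangle(z)>0$ for all $z$.

The first thing one would try is to choose, near each point, an element that does not vanish there, and to glue with a partition of unity. The glued sum can vanish, because the local pieces may cancel. The remedy is a count of dimensions. Asking a vector with $m$ free complex coordinates to vanish is $2m$ real conditions; the parameter space has dimension $n$; if $2m>n$, a random choice should never vanish. Two obstacles stand in the way: $Z$ has no metric structure in which to run a measure estimate, and the rank of $N$ jumps. We remove the first by passing to the nerve of a cover, and the second by cutting off small eigenvalues.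

*Proof.* Fix an integer $m\ge1$ with $2m>n$. Write $\mu_m(X)$ for the $m$-th largest eigenvalue of a self-adjoint matrix $X$, and recall Weyl's inequality $|\mu_m(X)-\mu_m(X')|\le\|X-X'\|$.

**Step 1: finitely many elements of uniformly large rank.** The image of $N$ is dense in $N_z$; if it were finite-dimensional it would be closed and equal to $N_z$. So the image is infinite-dimensional, and there are $m$ elements of $N$ with linearly independent images in $N_z$. Their Gram matrix is invertible at $z$, hence near $z$. By compactness there are $\eta_1,\dots,\eta_K\in N$ such that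
$$G(z)=[\langle\eta_i,\eta_j\rangle(z)]_{i,j}\in M_K(\mathbb C)_+$$
has an invertible $m\times m$ principal submatrix, hence rank at least $m$, for each $z$. The function $z\mapsto\mu_m(G(z))$ is continuous and positive on a compact space. So there is $\delta>0$ with $\mu_m(G(z))\ge4\delta$ for all $z$.

**Step 2: transfer to the nerve.** The sets $\{z:\|G(z)-G(z_0)\|<\delta/2\}$ cover $Z$. Since $\dim Z\le n$, there is a finite open cover $V_1,\dots,V_P$ by nonempty sets, with each point in at most $n+1$ of them, such that $\|G(z)-G(z')\|<\delta$ for $z,z'$ in the same $V_i$. Let $\lambda_1,\dots,\lambda_P$ be a partition of unity with $\lambda_i=0$ off $V_i$, and choose $z_i\in V_i$. Let $\Delta\subset\mathbb R^P$ be the set of $s$ with $s_i\ge0$, $\sum s_i=1$ and $\bigcap_{s_i>0}V_i\neq\emptyset$. It is a finite union of simplices of dimension at most $n$. For $s\in\Delta$ put $\tilde G(s)=\sum_is_iG(z_i)$.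

If $z\in\bigcap_{s_i>0}V_i$, then $\|\tilde G(s)-G(z)\|\le\sum_is_i\|G(z_i)-G(z)\|<\delta$. Two consequences: first, $\mu_m(\tilde G(s))\ge3\delta$ on $\Delta$; second, $\lambda(z)=(\lambda_i(z))_i$ lies in $\Delta$, because $\lambda_i(z)>0$ implies $z\in V_i$, and
$$\|\tilde G(\lambda(z))-G(z)\|<\delta\qquad(z\in Z).\tag{2}$$
Let $H(s)=(\tilde G(s)-2\delta)_+$. Then $\mu_m(H(s))\ge\delta$. The map $H$ is Lipschitz on $\Delta$: $\tilde G$ is the restriction of a linear map, and $x\mapsto x_+$ has Lipschitz constant $1$ on self-adjoint matrices in the Hilbert–Schmidt norm. For the latter, if $y\ge0$ then $\mathrm{tr}((x-x_+)(y-x_+))=-\mathrm{tr}(x_-y)+\mathrm{tr}(x_-x_+)=-\mathrm{tr}(x_-y)\le0$. So $x_+$ is the nearest point to $x$ in the closed convex cone of positive matrices, and nearest point maps onto closed convex sets in a Hilbert space are contractive.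

**Step 3: a random choice never vanishes.** For $c=(c_1,\dots,c_P)\in\Omega=(\mathbb C^K)^P$ put $c(s)=\sum_is_ic_i$. We claim that for almost every $c$ in the unit ball of $\Omega$ we have $H(s)c(s)\neq0$ for all $s\in\Delta$.

Let $0<\rho<1$. Since $\Delta$ is a finite union of simplices of dimension at most $n$, it is covered by at most $C\rho^{-n}$ balls of radius $\rho$ with centers in $\Delta$. Suppose $|c|\le1$, $H(s)c(s)=0$, and $s$ lies in the ball with center $s_0$. The map $s\mapsto H(s)c(s)$ is Lipschitz with a constant $C'$ independent of $c$, because $H$ is bounded and Lipschitz, $|c(s)|\le|s||c|\le1$, and $|c(s)-c(s_0)|\le|s-s_0||c|$. Hence $|H(s_0)c(s_0)|\le C'\rho$.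

Consider the linear map $\Lambda:\Omega\to\mathbb C^K$, $\Lambda c=H(s_0)c(s_0)$. The map $c\mapsto c(s_0)$ composed with its adjoint is $|s_0|^2$ times the identity of $\mathbb C^K$, so $\Lambda\Lambda^*=|s_0|^2H(s_0)^2$. By Cauchy–Schwarz $|s_0|^2\ge1/P$. So at least $m$ singular values of $\Lambda$ are $\ge\delta/\sqrt P$. In an orthonormal basis of right singular vectors, a point of $\{|c|\le1,\ |\Lambda c|\le C'\rho\}$ has $m$ complex coordinates of modulus at most $C'\rho\sqrt P/\delta$, and the others of modulus at most $1$. The Lebesgue measure of this set is therefore at most $C''\rho^{2m}$, with $C''$ independent of $s_0$ and $\rho$. Altogether the set of bad $c$ is contained in a set of measure at most $C\rho^{-n}\cdot C''\rho^{2m}=CC''\rho^{2m-n}$, which tends to $0$ as $\rho\to0$ because $2m>n$.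

**Step 4: back to $Z$.** Fix a good $c$ and put $a(s)=H(s)c(s)$, a continuous nowhere zero function $\Delta\to\mathbb C^K$. The vector $a(s)$ lies in the spectral subspace of $\tilde G(s)$ for $(2\delta,\infty)$, so $a(s)^*\tilde G(s)a(s)\ge2\delta|a(s)|^2$. Let $\eta=\sum_i\eta_i\cdot(a_i\circ\lambda)\in N$. By (2),
$$\langle\eta,\eta\rangle(z)=a(\lambda(z))^*G(z)\,a(\lambda(z))\ge(2\delta-\delta)|a(\lambda(z))|^2>0.\qquad\square$$

The proof uses only $\dim N_z\ge m$ with $2m>n$. Compare Lemma 2: over $(S^2)^m$, of dimension $n=2m$, the rank $m$ bundle $L_1\oplus\dots\oplus L_m$ just fails this inequality.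

## 5. Two ways of using the contrast that fall short

Lemmas 2 and 3 suggest a strategy. Let an algebra $B\subset\mathcal L(\mathcal F)$ contain the projection $e_0$ onto $\Gamma_0$, and put $q=1-e_0$. The corner $e_0Be_0$ is a subalgebra of $e_0\mathcal L(\mathcal F)e_0=\mathcal L(C(Y))=C(Y)$, so it is $C(Z)$ for some $Z$. The space $qBe_0$ is a Hilbert $C(Z)$-module with inner product $x^*y$. If $\dim Z<\infty$ and this module had infinite-dimensional fibers, Lemma 3 would give an element of $qBe_0$ that, once normalized, carries the unit section of $\Gamma_0$ to a vector $\zeta$ as forbidden by Lemma 2.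

**First attempt: compact operators.** Take the algebra $\mathcal K(\mathcal F)$ of compact operators on $\mathcal F$. It contains $e_0$, and with $e=e_0$ its module is all of $\bigoplus_{j\ge1}\Gamma_j$. But the *approximating* subalgebras need not see all of it. Let $P_m$ be the projection onto $\Gamma_0\oplus\dots\oplus\Gamma_m$. Every finite subset of $\mathcal K(\mathcal F)$ is close to $P_m\mathcal K(\mathcal F)P_m$ for some $m$. This corner consists of the sections of $\mathrm{End}(L_0\oplus\dots\oplus L_m)$, so a finitely generated subalgebra of it is subhomogeneous and has finite nuclear dimension by [NW]. So $\mathcal K(\mathcal F)$ has locally finite nuclear dimension. The strategy stops at the hypothesis of Lemma 3: inside $P_m\mathcal K(\mathcal F)P_m$ the fibers of the module have dimension $m<\infty$. We need finitely many elements whose relations *force* infinite-dimensional fibers in every subalgebra that contains them approximately.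

**Second attempt: an isometry.** Suppose $B$ contained an isometry $v$ with $e_0v=0$. On each fiber of $Be_0$, which is the sum of a line and a space of dimension $d$, it would give an isometric embedding into the second summand, so $d+1\le d$, and $d=\infty$. Such relations survive small perturbations. But $\mathcal L(\mathcal F)$ contains no such $v$: the vector $v\xi_{0,1}$ would already contradict Lemma 2. Likewise there is no isometry $\Gamma_j\to\Gamma_i$ for $i\neq j$; it would be an isomorphism of line bundles, and $c_1(L_i)\ne c_1(L_j)$.

**The way out.** One copy of $L_i$ has no nowhere vanishing section, but two copies have one, by (1). So we replace the isometry by a *rectangular matrix* of operators. From $\Gamma_j$ to $\Gamma_i$ there are four natural operators $v\mapsto\xi_{i,a}\langle\xi_{j,b},v\rangle$, $a,b\in\{1,2\}$, and together they form an isometric column $\Gamma_j\to\Gamma_i^{\oplus4}$. The price is a factor $4$ in the dimension count: if every vertex $j$ gets $R$ different targets, we obtain an isometry from $R$ copies of the whole fiber into $4$ copies of the second summand, and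
$$R(d+1)\le4d .$$
For $R\le3$ this has finite solutions $d$. For $R\ge4$ it has none. We take $R=5$. The targets $1,\dots,5$ of $0$, and then the five targets of each of these, and so on, must all be different: this is a tree.

## 6. Operators along a 5-ary tree

View $\mathbb N_0=\{0,1,2,\dots\}$ as a rooted 5-ary tree: the root is $0$, and the children of $j$ are $5j+1,\dots,5j+5$. Let $\ell(j)$ be the depth (or level) of $j$. So level $1$ is $\{1,\dots,5\}$ and level $2$ is $\{6,\dots,30\}$. For $a,b\in\{1,2\}$ and $r\in\{1,\dots,5\}$ define $t^r_{ab}$ on $\mathcal F$ by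
$$t^r_{ab}v=\xi_{5j+r,a}\langle\xi_{j,b},v\rangle\in\Gamma_{5j+r}\qquad(v\in\Gamma_j,\ j\ge0).$$
Different $j$ have different, hence orthogonal, target summands, and $|\xi_{j,b}|\le1$ pointwise. So $t^r_{ab}$ is a contraction. It is adjointable: the adjoint maps $u\in\Gamma_{5j+r}$ to $\xi_{j,b}\langle\xi_{5j+r,a},u\rangle\in\Gamma_j$ and kills $\Gamma_0$ and all $\Gamma_i$ with $i\not\equiv r\pmod 5$. Let $e_0$ be the projection onto $\Gamma_0$ and put
$$F=\{e_0\}\cup\{t^r_{ab}\},\qquad A=C^*(F)\subset\mathcal L(\mathcal F).$$
These are $1+5\cdot4=21$ contractions.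

By (1), for $v\in\Gamma_j$,
$$\sum_{a,b}(t^r_{ab})^*t^r_{ab}v=\sum_{a,b}\xi_{j,b}\langle\xi_{5j+r,a},\xi_{5j+r,a}\rangle\langle\xi_{j,b},v\rangle=\sum_b\xi_{j,b}\langle\xi_{j,b},v\rangle=v ,$$
so $\sum_{a,b}(t^r_{ab})^*t^r_{ab}=1$; in particular $1\in A$. Also $(t^r_{ab})^*t^{r'}_{cd}=0$ for $r\ne r'$, and $e_0t^r_{ab}=0$. So the matrix $w\in M_{4,5}(A)$ with rows indexed by $(a,b)$, columns by $r$, and entries $t^r_{ab}$ satisfies
$$w^*w=1_5,\qquad(e_0\otimes1_4)\,w=0.\tag{3}$$

**Theorem 1.** There are a Hilbert $C(Y)$-module $\mathcal F$, with $Y=\prod_{j\ge1}S^2$, and a set $F\subset\mathcal L(\mathcal F)$ of 21 contractions such that: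

1. $A:=C^*(F)$ is a separable unital nuclear $C^*$-algebra;
2. if $B\subseteq\mathcal L(\mathcal F)$ is any $C^*$-subalgebra with $\operatorname{dist}(a,B)<\frac1{100}$ for all $a\in F$, then $B$ contains a projection $e$ with $eBe\cong C(Z)$, $Z$ compact metrizable, $\dim Z=\infty$. In particular $\dim_{\mathrm{nuc}}(B)=\infty$.

Hence $A$ is nuclear but does not have locally finite nuclear dimension.

The last sentence follows from 1 and from 2 applied to the subalgebras $B\subseteq A$. We take the $\mathcal F$ and $F$ just constructed. Separability is clear, since $A$ is finitely generated, and $1\in A$ was shown above. Section 7 proves nuclearity and Section 8 proves part 2.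

## 7. The gauge action and the nuclearity of $A$

The algebra $A$ is graded by "depth gained". We show that its degree zero part is a limit of subhomogeneous algebras, and then that nuclearity passes from the degree zero part to $A$.

**Step 1: the action.** For $z\in\mathbb T$ let $U_z\in\mathcal L(\mathcal F)$ be the unitary that acts on $\Gamma_j$ as $z^{\ell(j)}$, and let $\alpha_z=\mathrm{Ad}\,U_z$. Then $\alpha_z(t^r_{ab})=z\,t^r_{ab}$ and $\alpha_z(e_0)=e_0$. So $\alpha$ is a point-norm continuous action of $\mathbb T$ on $A$. Let $A^\alpha$ be its fixed point algebra and $E_A(a)=\int\alpha_z(a)\,dz$, a contractive projection of $A$ onto $A^\alpha$.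

Words in the letters $t^r_{ab},(t^r_{ab})^*,e_0$ span a dense $*$-subalgebra of $A$. A word with $g$ letters $t$ and $h$ letters $t^*$ satisfies $\alpha_z(x)=z^{g-h}x$; we say it has degree $g-h$. Now $E_A$ fixes the words of degree $0$ and kills the others. So $A^\alpha=E_A(A)$ is the closed span of the words of degree $0$. For example, $t^1_{11}(t^2_{11})^*$ has degree $0$; it maps $\Gamma_{5j+2}$ through $\Gamma_j$ to $\Gamma_{5j+1}$, that is, between siblings.

**Step 2: walks in the tree.** We record where words can lead. Count each vertex among its own ancestors. Each letter maps each summand $\Gamma_i$ to $0$ or into a single summand: that of a child (for $t$), that of the parent (for $t^*$), or $\Gamma_0$ into itself (for $e_0$). So a word of length at most $k$ maps $\Gamma_i$ to $0$ or into some $\Gamma_{i'}$, where $i$ and $i'$ are joined by a walk in the tree with at most $k$ steps to a parent. We claim: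
$$i\text{ and }i'\text{ have a common ancestor of level}\ge\ell(i)-k.\tag{4}$$
Let $g$ be a vertex of smallest depth on the walk. Starting at $g$ and following the walk in either direction, we always stay among the descendants of $g$ (including $g$): a step to a child stays there, a step to the parent from a vertex other than $g$ stays there, and a step from $g$ to its parent would contradict the choice of $g$. So $g$ is an ancestor of $i$ and of $i'$. The walk loses at most $k$ levels on its way from $i$ to $g$, so $\ell(g)\ge\ell(i)-k$.

**Step 3: $A^\alpha$ is a limit of subhomogeneous algebras.** For $k\ge0$ write $i\sim_ki'$ if $\ell(i)=\ell(i')$ and $i,i'$ have the same ancestor at level $\max(\ell(i)-k,0)$. This is an equivalence relation, its classes have at most $5^k$ elements, and $\sim_k$ implies $\sim_{k+1}$. For a class $\beta$ let $Q_\beta$ be the projection onto $\mathcal F_\beta=\bigoplus_{j\in\beta}\Gamma_j$. Let $\mathfrak B_k\subset\mathcal L(\mathcal F)$ be the commutant of $\{Q_\beta:\beta\in\mathbb N_0/{\sim_k}\}$. Each class of $\sim_{k+1}$ is a finite union of classes of $\sim_k$, so $\mathfrak B_k\subset\mathfrak B_{k+1}$.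

An element of $\mathfrak B_k$ is determined by its blocks in the algebras $\mathcal L(\mathcal F_\beta)$, and $\mathcal L(\mathcal F_\beta)$ consists of the continuous sections of $\mathrm{End}(\bigoplus_{j\in\beta}L_j)$, a bundle of matrix algebras of size $|\beta|\le5^k$. Evaluating at points therefore embeds $\mathfrak B_k$ into a product of matrix algebras of size at most $5^k=:K$. Hence every $C^*$-subalgebra $B'$ of $\mathfrak B_k$ is subhomogeneous: $B'$ satisfies the standard polynomial identity $s_{2K}=0$ by the Amitsur–Levitzki theorem. If $B'$ had an irreducible representation on a space of dimension larger than $K$, then by Kaplansky density $s_{2K}$ would vanish on all bounded operators on that space, in particular on a copy of $M_{K+1}$. But on the $2K$ matrix units $e_{11},e_{12},e_{22},e_{23},\dots,e_{KK},e_{K,K+1}$ exactly one order gives a nonzero product, so $s_{2K}\ne0$ there. Subhomogeneous algebras are type I, hence nuclear.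

Let $x$ be a word of length $k$ and degree $0$. If $x$ maps $\Gamma_i$ into $\Gamma_{i'}$ and is nonzero there, then $\ell(i')=\ell(i)$, and by (4) there is a common ancestor of level at least $\max(\ell(i)-k,0)$. So $i\sim_ki'$. Hence $x$ maps each $\mathcal F_\beta$ into itself, so it commutes with all $Q_\beta$, and $x\in\mathfrak B_k$. Conversely $A\cap\mathfrak B_k\subset A^\alpha$: $\ell$ is constant on classes, so $U_z$ is scalar on each $\mathcal F_\beta$ and commutes with $\mathfrak B_k$. Therefore
$$A^\alpha=\overline{\bigcup_k(A\cap\mathfrak B_k)}$$
is the closure of an increasing union of nuclear algebras, and is nuclear.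

**Step 4: from $A^\alpha$ to $A$.** Let $C$ be a $C^*$-algebra and $q:A\otimes_{\max}C\to A\otimes C$ the canonical map; in this step only, $q$ has this meaning. It is equivariant for the actions $\alpha\otimes\mathrm{id}$ on both sides. Put $E(x)=\int(\alpha_z\otimes\mathrm{id})(x)\,dz$ on $A\otimes_{\max}C$. It is faithful: if $E(x^*x)=0$, then for every state $\varphi$ the continuous nonnegative function $z\mapsto\varphi((\alpha_z\otimes\mathrm{id})(x^*x))$ has integral $0$, so it vanishes at $z=1$; hence $x^*x=0$. Since $E(a\otimes c)=E_A(a)\otimes c$, the range of $E$ lies in the closure $M$ of $A^\alpha\odot C$ in $A\otimes_{\max}C$.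

The canonical homomorphism $A^\alpha\otimes_{\max}C\to A\otimes_{\max}C$ has range $M$. The composition
$$A^\alpha\otimes_{\max}C\twoheadrightarrow M\xrightarrow{\ q\ }A\otimes C$$
is the canonical map onto $A^\alpha\otimes C\subset A\otimes C$, and it is injective because $A^\alpha$ is nuclear. So $q|_M$ is injective. If now $x\in\ker q$, then $q(E(x^*x))=\int(\alpha_z\otimes\mathrm{id})(q(x^*x))\,dz=0$, so $E(x^*x)\in\ker q\cap M=0$ and $x=0$. Thus $q$ is injective for every $C$, and $A$ is nuclear. This proves Theorem 1(1). $\square$

A remark: $A^\alpha$ has locally finite nuclear dimension. A finite subset of it is close to a finite subset of some $A\cap\mathfrak B_k$, which generates a finitely generated subhomogeneous algebra, and [NW] applies. So the obstruction of the next section uses elements of nonzero degree.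

## 8. Subalgebras close to the generators

We first recall the standard facts about nearby projections, with proof.

**Lemma 4.** Let $p$ be a projection in a unital $C^*$-algebra $\mathcal M$.
(i) If $B\subset\mathcal M$ is a $C^*$-subalgebra with $\operatorname{dist}(p,B)<\eta\le\frac14$, then there is a projection $p'\in B$ with $\|p'-p\|<2\eta$.
(ii) If $p'\in\mathcal M$ is a projection with $\theta=\|p'-p\|<1$, there is a unitary $u\in C^*(1,p,p')$ with $up'u^*=p$ and $\|u-1\|\le2\theta$.

*Proof.* (i) Taking real parts, choose a self-adjoint $h\in B$ with $\|h-p\|<\eta$. Its spectrum lies in $[-\eta,\eta]\cup[1-\eta,1+\eta]$. The function $f$ that is $0$ on the first interval and $1$ on the second is continuous there with $f(0)=0$, so $p'=f(h)\in B$, and $\|p'-h\|\le\eta$.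

(ii) Put $x=pp'+(1-p)(1-p')$. Then $x-1=(2p-1)(p'-p)$, so $\|x-1\|\le\theta<1$ and $x$ is invertible. Also $xp'=pp'=px$, so $x^*x$ commutes with $p'$. Hence $u=x|x|^{-1}$ is a unitary with $up'=pu$. Finally $x^*x=p'pp'+(1-p')(1-p)(1-p')\le1$, and $1-x^*x=p'(1-p)p'+(1-p')p(1-p')$ has norm at most $\theta^2$, because $(1-p)p'=(1-p)(p'-p)$ and $p(1-p')=p(p-p')$. So $\|1-|x|\|\le\theta^2$, and $\|u-1\|\le\|u(1-|x|)\|+\|x-1\|\le\theta^2+\theta\le2\theta$. $\square$

*Proof of Theorem 1(2).* Let $\varepsilon=\frac1{100}$, and let $B\subset\mathcal L(\mathcal F)$ be a $C^*$-subalgebra with $\operatorname{dist}(a,B)<\varepsilon$ for all $a\in F$.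

**Step 1: exact relations in $B$.** The aim is to find a version of (3) that holds exactly in $B$. By Lemma 4(i) there is a projection $e\in B$ with $\|e-e_0\|<2\varepsilon$. Choose $s^r_{ab}\in B$ with $\|s^r_{ab}-t^r_{ab}\|<\varepsilon$. The element $y=\sum_{a,b}(s^1_{ab})^*s^1_{ab}\in B$ satisfies $\|y-1\|\le4(2+\varepsilon)\varepsilon<1$. So $0\notin\mathrm{sp}(y)$, and $1\in C^*(y)\subset B$ by functional calculus. Put $q:=1-e\in B$.

Let $S=[s^r_{ab}]\in M_{4,5}(B)$ and $S'=(q\otimes1_4)S$. By (3), $w=((1-e_0)\otimes1_4)w$ and $\|w\|=1$. Hence
$$\|S'-w\|\le\|(q\otimes1_4)(S-w)\|+\|((e_0-e)\otimes1_4)w\|\le20\varepsilon+2\varepsilon=0.22 .$$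
Then $\|S'\|\le1.22$ and $\|S'^*S'-1_5\|=\|S'^*S'-w^*w\|\le0.22\,(1.22+1)<1$. So $S'^*S'$ is invertible in $M_5(B)$, and $V=S'(S'^*S')^{-1/2}\in M_{4,5}(B)$ satisfies
$$V^*V=1_5,\qquad(q\otimes1_4)V=V.\tag{5}$$

**Step 2: the corner $eBe$ is commutative.** As $\|e-e_0\|<1$, Lemma 4(ii) gives a unitary $u\in\mathcal L(\mathcal F)$ with $ueu^*=e_0$. Conjugation by $u$ identifies $eBe$ with a $C^*$-subalgebra, containing the unit, of $e_0\mathcal L(\mathcal F)e_0=\mathcal L(\Gamma_0)\cong\mathcal L(C(Y))=C(Y)$; the last equality holds because an adjointable operator $T$ on $C(Y)$ is a module map, so it is multiplication by $T(1)$. The space $Y$ is compact metrizable, so $C(Y)$ is separable. Hence $eBe\cong C(Z)$ with $Z$ nonempty, compact and metrizable.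

It remains to show $\dim Z=\infty$. Suppose from now on that $\dim Z\le n<\infty$.

**Step 3: the fibers are infinite-dimensional.** Consider the Hilbert $C(Z)$-module $M=Be$ with $\langle x,y\rangle=x^*y\in eBe=C(Z)$. The algebra $B$ acts on $M$ by left multiplication, unitally. Since $\langle bx,bx\rangle=x^*b^*bx\le\|b\|^2\langle x,x\rangle$, it acts on each fiber $M_z$, as a unital $*$-representation. So $M_z=eM_z\oplus qM_z$. The first summand is the closure of the image of $eBe=C(Z)$, whose inner product at $z$ is $\overline{x(z)}y(z)$; so $eM_z=\mathbb C$. By (5), $V$ induces an isometry $M_z^{\oplus5}\to(qM_z)^{\oplus4}$. If $d=\dim qM_z$ were finite, we would get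
$$5(d+1)\le4d,$$
which is absurd. Hence $N=qBe$ is a Hilbert $C(Z)$-module all of whose fibers $N_z=qM_z$ are infinite-dimensional.

**Step 4: a partial isometry from $e$ into $1-e$.** By Lemma 3 there is $\eta\in qBe$ with $\eta^*\eta$ invertible in $eBe$. Put $v=\eta(\eta^*\eta)^{-1/2}$, with the inverse taken in $eBe$. Then
$$v\in B,\qquad v^*v=e,\qquad vv^*\le q=1-e .$$

**Step 5: contradiction with Lemma 2.** Put $\tilde v=uvu^*\in\mathcal L(\mathcal F)$. Then $\tilde v^*\tilde v=ueu^*=e_0$ and $e_0\tilde v=uevu^*=0$. Apply $\tilde v$ to the unit section $\xi_{0,1}$ of $\Gamma_0$, and let $\zeta=\tilde v\xi_{0,1}$. Then $\langle\zeta,\zeta\rangle=\langle\xi_{0,1},e_0\xi_{0,1}\rangle=1$, and $e_0\zeta=0$, so $\zeta\in\bigoplus_{j\ge1}\Gamma_j$. This contradicts Lemma 2. So $\dim Z=\infty$.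

**Step 6: conclusion.** If $\dim_{\mathrm{nuc}}(B)\le n<\infty$, then $\dim_{\mathrm{nuc}}(C(Z))=\dim_{\mathrm{nuc}}(eBe)\le n$ by [WZ, Prop. 2.5], because $eBe$ is a hereditary subalgebra of $B$. Then $\dim Z\le n$ by Lemma 1, contrary to what we have shown. So $\dim_{\mathrm{nuc}}(B)=\infty$. $\blacksquare$

Why do the relations (3) not already contradict Lemma 2 in $\mathcal L(\mathcal F)$? The column $(t^r_{ab}\xi_{0,1})_{a,b}$ is a unit section, but of *four copies* of $\Gamma_r$, and by (1) these have one. Only in a subalgebra with a finite-dimensional corner can Lemma 3 compress it to a single copy.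

Also, $A$ is not simple. Apply the proof to $B=A$, where we may take $h=e_0$, so $e=e_0$: the corner $e_0Ae_0\cong C(Z)$ has $\dim Z=\infty$, so it is not simple, while corners of simple $C^*$-algebras are simple. The argument uses this commutative corner, so it does not decide whether every *simple* nuclear $C^*$-algebra has locally finite nuclear dimension.

## 9. Intermediate algebras, quotients, corners, cones and a crossed product

Theorem 1(2) allows $B$ to leave $A$. So every $C^*$-algebra $\mathfrak A$ with $F\subset\mathfrak A\subset\mathcal L(\mathcal F)$ fails to have locally finite nuclear dimension.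

**Theorem 2.**
(a) Locally finite nuclear dimension passes to quotients and to corners $p\mathfrak Ap$, $p\in\mathfrak A$ a projection. Hence every nuclear $C^*$-algebra having $A$ as a quotient or as such a corner is a nuclear algebra without locally finite nuclear dimension.
(b) The cone $C_0((0,1])\otimes A$ is separable, nuclear and contractible (hence quasidiagonal and $KK$-equivalent to $0$, so it satisfies the UCT), but does not have locally finite nuclear dimension.
(c) Locally finite nuclear dimension is not preserved by crossed products by $\mathbb Z$. The algebra $R=A\rtimes_\alpha\mathbb T$ is separable and has locally finite nuclear dimension (indeed it is locally approximated by finitely generated subhomogeneous subalgebras), but $R\rtimes_{\hat\alpha}\mathbb Z\cong A\otimes\mathcal K$ does not.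

*Proof of (a).* **Quotients.** Let $\pi:\mathfrak A\to\mathfrak A'$ be onto, and let a finite subset of $\mathfrak A'$ be given. If $B\subset\mathfrak A$ approximates lifts of its elements up to $\varepsilon$, then $\pi(B)$ approximates the elements themselves up to $\varepsilon$, and $\dim_{\mathrm{nuc}}\pi(B)\le\dim_{\mathrm{nuc}}B$ by [WZ, Prop. 2.3].

**Corners.** Let $\mathcal G\subset p\mathfrak Ap$ be a finite set of contractions, which is enough by scaling. Let $0<\eta\le\frac14$, and let $B\subset\mathfrak A$ have finite nuclear dimension and contain $\mathcal G\cup\{p\}$ up to an error less than $\eta$. By Lemma 4 there are a projection $p'\in B$ with $\|p'-p\|<2\eta$, and a unitary $u$ in the unitization of $\mathfrak A$ with $up'u^*=p$ and $\|u-1\|\le4\eta$. The algebra $u\,p'Bp'\,u^*$ lies in $p\mathfrak Ap$, and it is isomorphic to $p'Bp'$, so it has finite nuclear dimension by [WZ, Prop. 2.5]. For $g\in\mathcal G$ choose $b\in B$ with $\|b-g\|<\eta$. Then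
$$\|p'bp'-g\|\le\|p'(b-g)p'\|+\|p'gp'-pgp\|\le\eta+2\cdot2\eta=5\eta,$$
$$\|u\,p'bp'\,u^*-g\|\le2\|u-1\|\,\|p'bp'\|+5\eta\le8\eta(1+\eta)+5\eta ,$$
which tends to $0$ with $\eta$. The last sentence of (a) follows from Theorem 1.

*Proof of (b).* Evaluation at $1$ is a surjection from the cone onto $A$, so (a) applies. The cone is a tensor product of separable nuclear algebras, so it is separable and nuclear. The homotopy $f\mapsto f(s\,\cdot\,)$, $0\le s\le1$ (with value $0$ at $s=0$), contracts it. Contractible $C^*$-algebras are quasidiagonal by Voiculescu's homotopy invariance theorem (Duke Math. J. 62 (1991)). By homotopy invariance of $KK$ the cone is $KK$-equivalent to $0$, so it satisfies the UCT.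

*Proof of (c).* **Step 1: the second crossed product.** Takai duality gives $R\rtimes_{\hat\alpha}\mathbb Z\cong A\otimes\mathcal K$. It has the corner $A\otimes e_{11}\cong A$, so by (a) it does not have locally finite nuclear dimension.

**Step 2: a concrete picture of $R$.** As $\mathbb T$ is amenable, $R$ is faithfully represented on $\mathcal F\otimes L^2(\mathbb T)$ by the regular representation, generated by products of the operators $(\pi(a)\xi)(z)=\alpha_z^{-1}(a)\xi(z)$ and convolution operators. Identify $L^2(\mathbb T)\cong\ell^2(\mathbb Z)$ by the Fourier transform, with matrix units $e_{mn}$. If $a$ has degree $d$, that is $\alpha_z(a)=z^da$, then $\pi(a)=a\otimes(\text{multiplication by }z^{-d})$, which shifts the basis vector $n$ to $n-d$. The algebra $C^*(\mathbb T)=c_0(\mathbb Z)$ acts by diagonal operators. Elements of the various degrees span a dense subspace of $A$, since words do. Hence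
$$R=\overline{\mathrm{span}}\{a\otimes e_{n-d,n}:\ n,d\in\mathbb Z,\ a\in A\text{ of degree }d\},$$
and in particular $R$ is separable. The map $a\mapsto\int z^{-d}\alpha_z(a)\,dz$ is a continuous projection onto the elements of degree $d$; it fixes words of degree $d$ and kills the other words. So words of degree $d$ span a dense subspace of the elements of degree $d$.

**Step 3: blocks of bounded size.** By Step 2 a finite subset of $R$ can be approximated arbitrarily well by finitely many linear combinations of elements
$$x=a\otimes e_{n-d,n},\qquad a\text{ a word of length}\le k\text{ and degree }d,\qquad|n|,|n-d|\le N,$$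
for some common $N,k$. Such an $x$ acts on $\bigoplus_{|n|\le N}\mathcal F=\bigoplus_{(n,i)}\Gamma_i$. It maps the $(n,i)$ summand to $0$ or into an $(n-d,i')$ summand with $\ell(i')=\ell(i)+d$. So the number
$$\sigma:=\ell(i)+n=\ell(i')+(n-d)$$
is preserved. By (4), $i$ and $i'$ have a common ancestor of level at least $\ell(i)-k=\sigma-n-k\ge\sigma-N-k$. Hence they have the same ancestor at level $\max(0,\sigma-N-k)$.

So all these $x$ are block diagonal for one partition of the pairs $(n,i)$, $|n|\le N$: the block of $(n,i)$ is given by $\sigma$ and by the ancestor of $i$ at level $\max(0,\sigma-N-k)$. For fixed $n$, the vertices $i$ in a block have level $\sigma-n$ and a common ancestor at a level at least $\sigma-N-k$. So there are at most $5^{(\sigma-n)-(\sigma-N-k)}\le5^{2N+k}$ of them. Each block has at most $(2N+1)5^{2N+k}$ elements.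

**Step 4: finite nuclear dimension.** As in Step 3 of Section 7, evaluation at the points of $Y$ embeds the block diagonal operators into a product of matrix algebras of bounded size. So the $C^*$-algebra generated by finitely many linear combinations of such $x$ is a finitely generated subhomogeneous subalgebra of $R$. By [NW] it has finite decomposition rank, hence finite nuclear dimension. So $R$ has locally finite nuclear dimension. $\blacksquare$
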